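\title{A developable quasi-metrizable space that is not non-archimedean quasi-metrizable}

\begin{abstract}
We construct a developable quasi-metrizable $T_1$ space that has no compatible non-archimedean quasi-metric. This answers a question of H.~Junnila in the negative. The space consists of infinite words over an uncountable alphabet and carries a self-similar quasi-metric. A Baire category argument shows that, however small the permitted steps are made at each point, some chain of permitted steps covers distance $1$. A refinement of the construction is a completely regular, submetrizable Moore space. In the positive direction, a developable quasi-metrizable space that is a countable union of closed non-archimedean quasi-metrizable subspaces is itself non-archimedean quasi-metrizable.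
\end{abstract}

\section{Introduction}\label{sec:intro}

All spaces in this paper are $T_1$, and $\omega=\{0,1,2,\dots\}$. A \emph{quasi-metric} on a set $X$ is a function $d:X\times X\to[0,\infty)$ such that $d(x,y)=0$ if and only if $x=y$, and $d(x,z)\le d(x,y)+d(y,z)$ for all $x,y,z$. Symmetry is not required. We write $B(x,r)=\{y:d(x,y)<r\}$. The quasi-metric $d$ is \emph{compatible} with a topology on $X$ if for each $x$ the balls $B(x,r)$, $r>0$, form a neighborhood base at $x$, and a space is \emph{quasi-metrizable} if it has a compatible quasi-metric. A quasi-metric is \emph{non-archimedean} if $d(x,z)\le\max\{d(x,y),d(y,z)\}$ for all $x,y,z$, and a space is \emph{non-archimedean quasi-metrizable} if it has a compatible non-archimedean quasi-metric.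

For metrics the non-archimedean inequality is a severe restriction: it makes all balls clopen, so a connected space with more than one point has no compatible non-archimedean metric. For quasi-metrics this obstruction disappears. The real line, and indeed every metrizable space and every second countable space, is non-archimedean quasi-metrizable (Example~\ref{ex:line} and Corollary~\ref{cor:metric}). It is therefore reasonable to expect the same of quasi-metrizable spaces that are close enough to being metrizable, and developability is a natural way to say ``close enough''. A space $X$ is \emph{developable} if it has a \emph{development}: a sequence $\langle\mathcal G_n\rangle_{n\in\omega}$ of open covers such that for each $x\in X$ and each choice of $O_n\in\mathcal G_n$ with $x\in O_n$, the family $\{O_n:n\in\omega\}$ is a neighborhood base at $x$. In a metric space the covers by balls of radius $2^{-n}$ form a development, because every ball of radius $2^{-n}$ that contains $x$ lies in $B(x,2^{1-n})$. This argument uses the symmetry of the metric, so developability may be regarded as a topological remnant of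 symmetry. The following problem of H.~Junnila is posed in \cite{OQM}.

\begin{quote}
\emph{Is every developable quasi-metrizable space non-archimedean quasi-metrizable?}
\end{quote}

The answer is no.

\begin{theorem}\label{thm:main}
There is a developable quasi-metrizable $T_1$ space that is not non-archimedean quasi-metrizable.
\end{theorem}

The simplest example we construct is not Hausdorff, but poor separation is not the cause of the failure. Recall that a \emph{Moore space} is a regular developable space, and that a space is \emph{submetrizable} if its topology contains a metrizable topology.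

\begin{theorem}\label{thm:strong}
There is a space $X$ as in Theorem~\ref{thm:main} that is moreover a completely regular, submetrizable Moore space. It has a compatible quasi-metric $d$ for which every function $d(x,\cdot)$ is continuous on $X$, and its topology is finer than a compact metrizable topology $\kappa$ for which $d$ is jointly lower semicontinuous.
\end{theorem}

The positive cases go well beyond metrizable spaces.

\begin{theorem}\label{thm:union}
Let $X$ be developable and quasi-metrizable. If $X=\bigcup_{k\ge1}F_k$ with each $F_k$ closed and non-archimedean quasi-metrizable as a subspace, then $X$ is non-archimedean quasi-metrizable. In particular this holds if $X$ is a countable union of closed metrizable subspaces.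
\end{theorem}

In \cite{OQM} the problem arises in connection with $\gamma$-spaces. A space $X$ is a \emph{$\gamma$-space} if there are open sets $g(n,x)$, for $n\in\omega$ and $x\in X$, such that $\{g(n,x):n\in\omega\}$ is a neighborhood base at each $x$, and for each $n$ and $x$ there is $m$ with $g(m,y)\subseteq g(n,x)$ whenever $y\in g(m,x)$. Every quasi-metrizable space is a $\gamma$-space: take $g(n,x)=B(x,2^{-n})$ and $m=n+1$. By a theorem of Junnila, each developable $\gamma$-space is quasi-metrizable. Theorem~14 of \cite{OQM} characterizes the developable non-archimedean quasi-metrizable spaces, Theorem~16 of \cite{OQM} is an analogous characterization of the developable $\gamma$-spaces, and the following remark is made there: ``Since we know now that developable $\gamma$-spaces are quasi-metrizable, and since we do not know whether developable quasi-metric spaces are non-archimedean quasi-metrizable it is not known whether Theorems 14 and 16 are essentially different.'' The space of Theorem~\ref{thm:main} is a developable $\gamma$-space that is not non-archimedean quasi-metrizable, so the two classes are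 different.

Section~\ref{sec:chains} turns the problem into a question about chains of short steps, and Section~\ref{sec:union} derives Theorem~\ref{thm:union}. Sections~\ref{sec:links} and~\ref{sec:descent} develop what the two examples share: a family of self-similar quasi-metrics on infinite words, and a method for finding long chains in them. Section~\ref{sec:first} proves Theorem~\ref{thm:main}. Sections~\ref{sec:kappa} and~\ref{sec:second} prove Theorem~\ref{thm:strong}. The second theorem contains the first, but the proof of the first is much shorter and does not depend on Sections~\ref{sec:union}, \ref{sec:kappa} and~\ref{sec:second}.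

\section{Transitive neighbornets and chains}\label{sec:chains}

Let $d$ be a quasi-metric on a set $X$. If $d(x,y)<r$, then $B(y,r-d(x,y))\subseteq B(x,r)$ by the triangle inequality. Hence the balls of a compatible quasi-metric are open. Also, if $\tau_d$ denotes the topology whose open sets are those that contain a ball around each of their points, then balls are $\tau_d$-open and $d$ is compatible with $\tau_d$. This topology is $T_1$, since $y\notin B(x,d(x,y))$ for $y\ne x$.

A \emph{neighbornet} on a space $X$ assigns to each $x\in X$ an open set $W(x)\ni x$. A neighbornet $T$ is \emph{transitive} if $y\in T(x)$ implies $T(y)\subseteq T(x)$. Transitivity is the non-archimedean inequality at a single scale.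

\begin{lemma}\label{lem:seq}
A space $X$ is non-archimedean quasi-metrizable if and only if there are transitive neighbornets $T_m$, $m\ge1$, such that $\{T_m(x):m\ge1\}$ is a neighborhood base at $x$ for every $x\in X$. If $e$ is a compatible non-archimedean quasi-metric, one may take $T_m(x)=\{y:e(x,y)<2^{-m}\}$.
\end{lemma}

\begin{proof}
Let $e$ and $T_m$ be as in the last sentence. The sets $T_m(x)$ are open and form a base at $x$. If $y\in T_m(x)$ and $z\in T_m(y)$, then $e(x,z)\le\max\{e(x,y),e(y,z)\}<2^{-m}$, so $T_m$ is transitive.

Conversely, let the $T_m$ be given. Put $S_0(x)=X$ and $S_m(x)=\bigcap_{1\le j\le m}T_j(x)$. The $S_m$ are transitive neighbornets, they decrease as $m$ grows, and the sets $S_m(x)\subseteq T_m(x)$ form a base at $x$. Define $e(x,y)=\inf\{2^{-m}:y\in S_m(x)\}$. If $y\in S_m(x)$ and $z\in S_{m'}(y)$, then with $m''=\min\{m,m'\}$ we get $z\in S_{m''}(y)\subseteq S_{m''}(x)$; hence $e(x,z)\le\max\{e(x,y),e(y,z)\}$. We have $e(x,y)=0$ if and only if $y\in\bigcap_mS_m(x)$, and this intersection is $\{x\}$ because $X$ is $T_1$. For $0<\varepsilon\le1$ the $e$-ball of radius $\varepsilon$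 at $x$ is $S_m(x)$, where $m$ is least with $2^{-m}<\varepsilon$. So $e$ is compatible.
\end{proof}

\begin{example}\label{ex:line}
On $\mathbb R$ with the usual metric put $T(n)=(n-1,n+1)$ for $n\in\mathbb Z$, and $T(x)=(n,n+1)$ for $n<x<n+1$. Then $T$ is a transitive neighbornet and $T(x)\subseteq B(x,1)$ for all $x$. Replacing $\mathbb Z$ by $2^{-m}\mathbb Z$ gives transitive neighbornets $T_m$ with $T_m(x)\subseteq B(x,2^{-m})$, so $\mathbb R$ is non-archimedean quasi-metrizable.
\end{example}

In this example $T(x)$ is the intersection of those intervals $(n-1,n+1)$ that contain $x$. The same device works in general. A family of sets is \emph{point-finite} if each point lies in only finitely many of its members; locally finite families are point-finite.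

\begin{corollary}\label{cor:metric}
If $X$ has a base $\bigcup_{m\ge1}\mathcal B_m$ with each $\mathcal B_m$ point-finite, then $X$ is non-archimedean quasi-metrizable. In particular, every second countable space and every metrizable space is non-archimedean quasi-metrizable.
\end{corollary}

\begin{proof}
Let $T_m(x)$ be the intersection of all $B\in\mathcal B_m$ with $x\in B$, and $T_m(x)=X$ if there are none. This is a finite intersection of open sets. If $y\in T_m(x)$, then every $B\in\mathcal B_m$ that contains $x$ contains $y$, so $T_m(y)\subseteq T_m(x)$. If $O$ is a neighborhood of $x$, there are $m$ and $B\in\mathcal B_m$ with $x\in B\subseteq O$, and then $T_m(x)\subseteq O$. Lemma~\ref{lem:seq} applies. For a countable base take one-element families $\mathcal B_m$. By the Nagata--Smirnov theorem a metrizable space has a base that is a countable union of locally finite families.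
\end{proof}

Every neighbornet generates a transitive one. Let $W$ be a neighbornet. A \emph{$W$-chain} from $x$ to $y$ is a finite sequence $x=x_0,x_1,\dots,x_p=y$, $p\ge0$, with $x_{q+1}\in W(x_q)$ for all $q<p$. Let $W^*(x)$ be the set of all $y$ for which there is a $W$-chain from $x$ to $y$.

\begin{lemma}\label{lem:star}
$W^*$ is a transitive neighbornet. If $T$ is a transitive neighbornet with $W(x)\subseteq T(x)$ for all $x$, then $W^*(x)\subseteq T(x)$ for all $x$.
\end{lemma}

\begin{proof}
A chain to $y$ can be extended by any point of $W(y)$, and $y\in W(y)$, so $W^*(x)=\bigcup_{y\in W^*(x)}W(y)$ is open. Chains can be concatenated, so $W^*$ is transitive. If $x_0,\dots,x_p$ is a $W$-chain and $x_q\in T(x_0)$, then $x_{q+1}\in T(x_q)\subseteq T(x_0)$; now use induction on $q$.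
\end{proof}

When $d$ is a compatible quasi-metric and $\ell:X\to\omega$ is any function, an \emph{$\ell$-chain} is a $W$-chain for $W(x)=B(x,2^{-\ell(x)})$, that is, a sequence with $d(x_q,x_{q+1})<2^{-\ell(x_q)}$ for all $q<p$. One should think of $\ell$ as chosen by an opponent who wants to keep chains from traveling far. In Example~\ref{ex:line} the opponent takes $\ell(n)=0$ at integers and $2^{-\ell(x)}$ at most the distance from $x$ to $\mathbb Z$ elsewhere; a chain that has left $\mathbb Z$ is trapped between two consecutive integers.

To show that a space is not non-archimedean quasi-metrizable with Lemma~\ref{lem:seq}, one must rule out all sequences $\langle T_m\rangle$, and the index $m$ with $T_m(x)\subseteq B(x,r)$ may vary wildly with $x$. In a developable space a single neighbornet can be made to work at all points at once.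

\begin{proposition}\label{prop:crit}
Let $X$ be a developable space with compatible quasi-metric $d$. The following are equivalent.
\begin{enumerate}
\item[(a)] $X$ is non-archimedean quasi-metrizable.
\item[(b)] For each $r>0$ there is a transitive neighbornet $T$ with $T(x)\subseteq B(x,r)$ for all $x\in X$.
\item[(c)] For each $r>0$ there is $\ell:X\to\omega$ such that every $\ell$-chain $x_0,\dots,x_p$ satisfies $d(x_0,x_p)<r$.
\end{enumerate}
\end{proposition}

\begin{proof}
(b)$\Rightarrow$(a). Apply Lemma~\ref{lem:seq} to neighbornets $T_m$ given by (b) for $r=2^{-m}$.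

(b)$\Leftrightarrow$(c). Given $T$, choose $\ell(x)$ with $B(x,2^{-\ell(x)})\subseteq T(x)$; by Lemma~\ref{lem:star} every $\ell$-chain from $x_0$ ends in $T(x_0)\subseteq B(x_0,r)$. Given $\ell$, take $T=W^*$ for $W(x)=B(x,2^{-\ell(x)})$.

(a)$\Rightarrow$(b). This is the only implication that uses developability. Let $T_n$, $n\ge1$, be as in Lemma~\ref{lem:seq}, let $\langle\mathcal G_t\rangle$ be a development, and let $r>0$. We would like to cover $X$ by the countably many sets on which a fixed $T_n$ is small enough, use $T_n$ on the $n$th set, and remove the earlier sets in order to keep transitivity. Removal leaves an open set only if the removed sets are closed, so we need pieces whose closures still have small $T_n$. The development provides them. Put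
\[
X_{n,t}=\{x:\ T_n(x)\subseteq B(x,r/2),\ \text{and } O\subseteq T_n(x)\text{ for all }O\in\mathcal G_t\text{ with }x\in O\}.
\]
These sets cover $X$. Indeed, given $x$, choose $n$ with $T_n(x)\subseteq B(x,r/2)$. If for every $t$ there were $O_t\in\mathcal G_t$ with $x\in O_t\not\subseteq T_n(x)$, then $\{O_t:t\in\omega\}$ would not be a neighborhood base at $x$. So $x\in X_{n,t}$ for some $t$.

Let $x\in\overline{X_{n,t}}$. We claim that $T_n(x)\subseteq B(x,r)$. Fix $O\in\mathcal G_t$ with $x\in O$, and pick $x'\in X_{n,t}\cap O\cap B(x,r/2)$. Since $x'\in O$, the definition of $X_{n,t}$ gives $O\subseteq T_n(x')$, so $x\in T_n(x')$. By transitivity $T_n(x)\subseteq T_n(x')\subseteq B(x',r/2)$, and $d(x,y)\le d(x,x')+d(x',y)<r$ for $y\in T_n(x)$.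

Enumerate the pairs $(n,t)$ as $(n_k,t_k)$, $k\ge1$. Put $F_k=\overline{X_{n_k,t_k}}$, $k(x)=\min\{k:x\in F_k\}$, and
\[
T(x)=\bigcap_{j\le k(x)}T_{n_j}(x)\ \setminus\bigcup_{j<k(x)}F_j .
\]
The set $T(x)$ is open and contains $x$, and $T(x)\subseteq T_{n_{k(x)}}(x)\subseteq B(x,r)$ by the claim. Let $y\in T(x)$. Then $y\notin F_j$ for $j<k(x)$, so $k(y)\ge k(x)$, and $T_{n_j}(y)\subseteq T_{n_j}(x)$ for $j\le k(x)$. Therefore
\[
T(y)\subseteq\bigcap_{j\le k(x)}T_{n_j}(y)\setminus\bigcup_{j<k(x)}F_j\subseteq T(x).\qedhere
\]
\end{proof}

\section{Countable unions of closed subspaces}\label{sec:union}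

With Proposition~\ref{prop:crit} at hand, neighbornets on closed pieces can be patched: a chain passes through the pieces in increasing order, and in the $k$th piece we let it travel only a distance of order $2^{-k}$.

\begin{proof}[Proof of Theorem~\ref{thm:union}]
Let $d$ be a compatible quasi-metric, let $r>0$ and $r_k=r2^{-k-2}$. Put $G_k=X\setminus\bigcup_{j<k}F_j$ and $D_k=F_k\cap G_k$. Each $G_k$ is open because the $F_j$ are closed, and the sets $D_k$ partition $X$. Call $k$ the \emph{index} of the points of $D_k$.

The traces on $F_k$ of the covers of a development of $X$ form a development of $F_k$, and the restriction of $d$ is compatible on $F_k$. By Proposition~\ref{prop:crit}, applied to $F_k$, there is a transitive neighbornet $T_k$ on $F_k$ with $T_k(x)\subseteq B(x,r_k)$ for all $x\in F_k$. For $x\in D_k$ the set $T_k(x)$ is open in $F_k$, so we can choose a set $W(x)$, open in $X$, with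
\[
x\in W(x)\subseteq B(x,r_k)\cap G_k,\qquad W(x)\cap F_k\subseteq T_k(x).
\]
By Lemma~\ref{lem:star}, $W^*$ is a transitive neighbornet on $X$. We show that $W^*(x)\subseteq B(x,r)$.

Let $x_0,\dots,x_p$ be a $W$-chain. If $x_q$ has index $k$, then $x_{q+1}\in G_k$, so $x_{q+1}$ has index at least $k$. Thus the points of the chain with a given index $k$ form a block of consecutive terms. If $x_q$ and $x_{q+1}$ both have index $k$, then $x_{q+1}\in W(x_q)\cap F_k\subseteq T_k(x_q)$. By transitivity of $T_k$ the whole block lies in $T_k(x')\subseteq B(x',r_k)$, where $x'$ is its first point. So the distance from the first to the last point of the block is less than $r_k$, and the step that leaves the block has length less than $r_k$. By the triangle inequality $d(x_0,x_p)\le\sum_{k\ge1}2r_k=r/2<r$. Proposition~\ref{prop:crit} shows that $X$ is non-archimedean quasi-metrizable. The last statement follows from Corollary~\ref{cor:metric}.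
\end{proof}

A counterexample to Junnila's question therefore cannot be second countable and cannot be split into countably many closed metrizable pieces.

\section{Self-similar quasi-metrics on infinite words}\label{sec:links}

By Proposition~\ref{prop:crit} we need a developable space in which, for every $\ell$, some $\ell$-chain covers distance $1$. The plan is to build such a chain by repeated doubling: two chains that each cover distance $\frac12$ are joined by one very short step into a chain that covers distance $1$.

\begin{example}\label{ex:toy}
Let $Y_0=\{\alpha,\beta\}$ with $d_0(\alpha,\beta)=d_0(\beta,\alpha)=1$, and let $0<\varepsilon\le\frac12$. Take two copies $zY_0$ and $wY_0$ at half size, $d_1(za,zb)=d_1(wa,wb)=\frac12d_0(a,b)$, and allow a one-way jump from $z\beta$ to $w\alpha$: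
\[
d_1(za,wb)=\max\{\varepsilon,\tfrac12d_0(a,\beta)+\tfrac12d_0(\alpha,b)\},\qquad d_1(wb,za)=1 .
\]
The second term of the maximum is the cost of walking from $za$ to $z\beta$ and from $w\alpha$ to $wb$. Explicitly, $d_1(z\alpha,w\alpha)=d_1(z\beta,w\beta)=\frac12$, $d_1(z\beta,w\alpha)=\varepsilon$ and $d_1(z\alpha,w\beta)=1$. The triangle inequality holds by the case analysis in the proof of Lemma~\ref{lem:triangle} below. The chain $z\alpha,\ z\beta,\ w\alpha,\ w\beta$ has steps $\frac12,\varepsilon,\frac12$ and covers distance $1$. Now repeat the construction with $(Y_1,z\alpha,w\beta)$ in place of $(Y_0,\alpha,\beta)$, and so on, taking $\varepsilon=2^{-j}$ at stage $j$. In $Y_j$ there is a chain with steps of length at most $2^{-j}$ that covers distance $1$.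
\end{example}

These finite spaces are discrete, and the opponent wins in them by making $\ell$ large. Three changes are needed.

First, the opponent can forbid the jump from $z\beta$ by taking $2^{-\ell(z\beta)}\le\varepsilon$. We offer instead infinitely many copies $w$, with jumps of length $2^{-i}$ for all $i$. Whatever $\ell(z\beta)$ is, some jump is permitted.

Second, the opponent can forbid the steps of the finest level. We remove the finest level by passing to infinite words, so that every ball around a point contains a full copy of the space at a small scale.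

Third, in the infinite space the opponent has a say in which pairs of points inside a copy $z$ are joined by a chain. The jump from $z$ to $w$ has to start where the chain in $z$ ends and land where the chain in $w$ begins, but it is fixed before $\ell$ is known. We shall provide uncountably many letters, whose jumps run through a countable list of possible starting and landing sets, and use the Baire category theorem to find two letters whose jump fits.

We now set up the spaces. For a set $K$ of \emph{letters} let $M=K^{\{1,2,\dots\}}$ be the set of infinite words $x=(x_1,x_2,\dots)$, and put $x|n=(x_1,\dots,x_n)$. For a finite word $s$ of length $|s|$ and $x\in M$, let $sx$ be the concatenation, and $sA=\{sx:x\in A\}$ for $A\subseteq M$. For $x\ne y$ let $j(x,y)$ be the length of the longest common initial segment. For a function $f$ on $M\times M$ and $\emptyset\ne A\subseteq M$ put $f(x,A)=\inf_{a\in A}f(x,a)$ and $f(A,y)=\inf_{a\in A}f(a,y)$.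

\begin{definition}\label{def:link}
A \emph{linking system} consists of a set $K$, a function $\rho:K\to\omega$ (the \emph{rank}), a set of ordered pairs of letters, called \emph{linked} pairs, and nonempty sets $P(z,w),Q(z,w)\subseteq M$ for each linked pair $(z,w)$, subject to one condition: the pairs $(z,z')$ and $(z',z'')$ are never both linked.
\end{definition}

Taking $z=z'=z''$ shows that linked letters are distinct. The distance we want is described in terms of itself, and on infinite words there is no bottom level at which a recursion could start. So we define it as a fixed point. For $f:M\times M\to[0,1]$ define $\Phi(f):M\times M\to[0,1]$, for $z,w\in K$ and $x,y\in M$, by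
\[
\Phi(f)(zx,wy)=
\begin{cases}
\frac12f(x,y)&\text{if }z=w,\\[2pt]
\max\{2^{-\rho(w)},\ \frac12f(x,P(z,w))+\frac12f(Q(z,w),y)\}&\text{if }(z,w)\text{ is linked},\\[2pt]
1&\text{otherwise.}
\end{cases}
\]
Taking a maximum rather than a sum keeps the values at most $1$. The operator $\Phi$ is monotone: $f\le f'$ implies $\Phi(f)\le\Phi(f')$. Let $\mathcal D$ be the set of all $f:M\times M\to[0,1]$ that vanish on the diagonal and satisfy the triangle inequality.

\begin{lemma}\label{lem:triangle}
$\Phi$ maps $\mathcal D$ into $\mathcal D$.
\end{lemma}

\begin{proof}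
Let $f\in\mathcal D$ and $g=\Phi(f)$. Then $g(zx,zx)=\frac12f(x,x)=0$. Let $a=zx$, $b=z'x'$, $c=z''x''$. If $(z,z')$ or $(z',z'')$ is a pair of distinct unlinked letters, then $g(a,b)+g(b,c)\ge1\ge g(a,c)$. Otherwise each of the two pairs consists of equal or linked letters, and by the condition in Definition~\ref{def:link} they are not both linked. Three cases remain.

If $z=z'=z''$, the inequality is half the triangle inequality of $f$.

Let $z=z'$ and let $(z,z'')$ be linked, with $P=P(z,z'')$, $Q=Q(z,z'')$, $i=\rho(z'')$. Taking the infimum over $u\in P$ in $f(x,u)\le f(x,x')+f(x',u)$ gives $f(x,P)\le f(x,x')+f(x',P)$. Hence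
\begin{align*}
g(a,c)&=\max\{2^{-i},\tfrac12f(x,P)+\tfrac12f(Q,x'')\}\\
&\le\tfrac12f(x,x')+\max\{2^{-i},\tfrac12f(x',P)+\tfrac12f(Q,x'')\}=g(a,b)+g(b,c).
\end{align*}

Let $(z,z')$ be linked and $z'=z''$, with $P,Q,i$ as before. Now $f(Q,x'')\le f(Q,x')+f(x',x'')$, so
\[
g(a,c)\le\max\{2^{-i},\tfrac12f(x,P)+\tfrac12f(Q,x')\}+\tfrac12f(x',x'')=g(a,b)+g(b,c).\qedhere
\]
\end{proof}

Without the condition in Definition~\ref{def:link}, two consecutive short jumps from $z$ to $z'$ and from $z'$ to $z''$ would be possible while $(z,z'')$ is unlinked and has distance $1$.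

\begin{lemma}\label{lem:fixdown}
$\Phi$ has a fixed point in $\mathcal D$.
\end{lemma}

\begin{proof}
Let $f_0\in\mathcal D$ be $0$ on the diagonal and $1$ elsewhere, and let $f_{k+1}=\Phi(f_k)\in\mathcal D$. Since $f_0$ is the largest element of $\mathcal D$, we have $f_1\le f_0$, and by monotonicity the sequence decreases pointwise to a function $d$. The defining conditions of $\mathcal D$ pass to pointwise limits, so $d\in\mathcal D$. For $A\ne\emptyset$,
\[
d(x,A)=\inf_{a\in A}\inf_kf_k(x,a)=\inf_k\inf_{a\in A}f_k(x,a)=\lim_kf_k(x,A),
\]
and the same exchange of infima gives $d(A,y)=\lim_kf_k(A,y)$. Passing to the limit in each clause of $f_{k+1}=\Phi(f_k)$ yields $d=\Phi(d)$.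
\end{proof}

We make no use of how the fixed point was obtained, and in Section~\ref{sec:second} we shall obtain one differently.

\begin{lemma}\label{lem:dev}
Let $d\in\mathcal D$ satisfy $\Phi(d)=d$. Then:
\begin{enumerate}
\item[(D1)] $d(sx,sy)=2^{-|s|}d(x,y)\le2^{-|s|}$ for every finite word $s$;
\item[(D2)] $d(zx,wy)=\max\{2^{-\rho(w)},\frac12d(x,P(z,w))+\frac12d(Q(z,w),y)\}$ if $(z,w)$ is linked;
\item[(D3)] $d(zx,wy)=1$ if $z\ne w$ and $(z,w)$ is not linked;
\item[(D4)] $2^{-j-\rho(y_{j+1})}\le d(x,y)\le2^{-j}$ if $x\ne y$ and $j=j(x,y)$.
\end{enumerate}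
The function $d$ is a quasi-metric, and $(M,\tau_d)$ is a developable $T_1$ space.
\end{lemma}

\begin{proof}
(D2) and (D3) are clauses of $\Phi(d)=d$, and (D1) follows from the first clause by induction on $|s|$. For (D4) write $x=sx'$ and $y=sy'$ with $|s|=j$. The first letters of $x'$ and $y'$ differ, so $2^{-\rho(y_{j+1})}\le d(x',y')\le1$ by (D2) or (D3); multiply by $2^{-j}$. By (D4), $d(x,y)>0$ for $x\ne y$, so $d$ is a quasi-metric and $\tau_d$ is $T_1$.

Let $\mathcal G_n=\{B(x,2^{-n}):x\in M\}$. Fix $y\in M$ and $m\in\omega$, and choose $N>m$ with $N>j+\rho(y_{j+1})$ for all $j\le m$. Let $n\ge N$ and $y\in B(x,2^{-n})$. We claim that $d(y,x)\le2^{-m-1}$. This holds if $x=y$. Otherwise let $j=j(x,y)$. The lower bound in (D4) gives $2^{-j-\rho(y_{j+1})}<2^{-n}$, so $j+\rho(y_{j+1})>N$, and hence $j>m$ by the choice of $N$. The upper bound in (D4), for the pair $(y,x)$, gives $d(y,x)\le2^{-j}\le2^{-m-1}$. For $u\in B(x,2^{-n})$ we now have $d(y,u)\le d(y,x)+d(x,u)<2^{-m-1}+2^{-n}\le2^{-m}$. Thus every member of $\mathcal G_n$, $n\ge N$, that contains $y$ lies in $B(y,2^{-m})$, and $\langle\mathcal G_n\rangle$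 is a development.
\end{proof}

The proof shows why the length of a jump is governed by the rank of the letter at which it lands. The lower bound in (D4) depends only on $y$ and $j$, so for fixed $y$ a small value of $d(x,y)$ forces $x$ to share a long initial segment with $y$, and then $d(y,x)$ is small as well. This one-sided symmetry is what makes the space developable.

\begin{remark}\label{rem:countable}
The alphabet of a counterexample of this kind must be uncountable. Suppose $K$ is countable. By (D1), $B(x,2^{-n})\supseteq(x|(n+1))M$, so $\tau_d$ is coarser than the product of the discrete topologies, which is second countable. Hence each $\mathcal G_n$ has a countable subcover, and by the definition of a development the union of these subcovers is a base. So $(M,\tau_d)$ is second countable, and Corollary~\ref{cor:metric} applies.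
\end{remark}

\section{Long chains: descent, splicing, selection}\label{sec:descent}

Fix a linking system, a fixed point $d\in\mathcal D$ of $\Phi$, and a family $\mathcal U$ of nonempty subsets of $M$. In the applications $\mathcal U$ is countable. A pair $(U,V)\in\mathcal U\times\mathcal U$ is \emph{far} if $d(x,y)=1$ for all $x\in U$ and $y\in V$. Given $\ell:M\to\omega$, we write $a\rightsquigarrow b$ if there is an $\ell$-chain from $a$ to $b$. This relation is transitive.

\begin{definition}\label{def:good}
A finite word $s$ is \emph{$\ell$-good} if there are a far pair $(U,V)$ and points $x\in U$, $y\in V$ with $sx\rightsquigarrow sy$. We call $(U,V,x,y)$ \emph{witnesses} for $s$.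
\end{definition}

By (D1) such a chain covers distance $2^{-|s|}$, the largest possible in $sM$. The definition asks for more, namely for a far pair of sets around $x$ and $y$. The reason is that the jumps will start and land in members of a countable family and cannot be tailored to single points. To double the distance we need $x$ to be at distance $1$ from the whole set where the jump starts, and the doubled chain must again come with such sets.

\begin{lemma}[Descent]\label{lem:descent}
Suppose that
\begin{enumerate}
\item[(A)] every $x\in M$ belongs to $U$ for some far pair $(U,V)$, and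
\item[(B)] for every $\ell:M\to\omega$ and every finite word $s$: if $sz$ is $\ell$-good for every letter $z$, then $s$ is $\ell$-good.
\end{enumerate}
Then $(M,\tau_d)$ is not non-archimedean quasi-metrizable.
\end{lemma}

\begin{proof}
Fix $\ell$. Let $a\in M$ and $n>\ell(a)$; we show that $s=a|n$ is $\ell$-good. Write $a=sx$, take a far pair $(U,V)$ with $x\in U$, and take any $y\in V$. By (D1), $d(sx,sy)\le2^{-n}<2^{-\ell(a)}$, so $sx,sy$ is an $\ell$-chain.

Suppose the empty word is not $\ell$-good. By (B) we can choose letters $a_1,a_2,\dots$ one after another so that no word $(a_1,\dots,a_n)$ is $\ell$-good. This contradicts the previous paragraph for $a=(a_1,a_2,\dots)$. So the empty word is $\ell$-good, which gives $x\rightsquigarrow y$ with $d(x,y)=1$. Since $\ell$ was arbitrary, condition (c) of Proposition~\ref{prop:crit} fails for $r=1$. The space is developable by Lemma~\ref{lem:dev}, so condition (a) fails as well.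
\end{proof}

Condition (A) will be easy to arrange. Condition (B) is the doubling step of Example~\ref{ex:toy}, and the next lemma isolates its two computations; see Figure~\ref{fig:splice}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw (0,0) rectangle (5,2.2); \node at (2.5,2.5) {$szM$};
\draw (6.6,0) rectangle (11.6,2.2); \node at (9.1,2.5) {$swM$};
\draw (1.1,1.1) ellipse (0.9 and 0.75); \node at (1.1,1.5) {\small $szU_0$};
\draw (3.9,1.1) ellipse (0.9 and 0.75); \node at (3.9,1.5) {\small $szV_0$};
\draw (7.7,1.1) ellipse (0.9 and 0.75); \node at (7.7,1.5) {\small $swU_1$};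
\draw (10.5,1.1) ellipse (0.9 and 0.75); \node at (10.5,1.5) {\small $swV_1$};
\fill (1.1,1) circle (0.05) node[below] {\small $szx_0$};
\fill (3.9,1) circle (0.05) node[below] {\small $szy_0$};
\fill (7.7,1) circle (0.05) node[below] {\small $swx_1$};
\fill (10.5,1) circle (0.05) node[below] {\small $swy_1$};
\draw[->,dashed] (1.2,1) -- (3.8,1);
\draw[->,thick] (4,1) -- (7.6,1);
\draw[->,dashed] (7.8,1) -- (10.4,1);
\draw[->] (1.1,-0.35) -- (10.5,-0.35) node[midway,below] {\small distance $2^{-|s|}$};
\end{tikzpicture}
\caption{Doubling the distance. The dashed arrows are chains inside the copies $szM$ and $swM$; each covers distance $2^{-|s|-1}$. The solid arrow is a single jump, of length only $2^{-|s|-\rho(w)}$, from the set $szP(z,w)\subseteq szV_0$ to the set $swQ(z,w)\subseteq swU_1$. The joined chain covers distance $2^{-|s|}$.}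
\label{fig:splice}
\end{figure}

\begin{lemma}[Splicing]\label{lem:splice}
Let $(z,w)$ be a linked pair.
\begin{enumerate}
\item[(a)] If $szx_0\rightsquigarrow szy_0$, $swx_1\rightsquigarrow swy_1$, $y_0\in P(z,w)$, $x_1\in Q(z,w)$ and $\rho(w)>\ell(szy_0)$, then $szx_0\rightsquigarrow swy_1$.
\item[(b)] If $(U_0,V_0)$ and $(U_1,V_1)$ are far pairs, $P(z,w)\subseteq V_0$ and $Q(z,w)\subseteq U_1$, then $d(zx,wy)=1$ for all $x\in U_0$ and $y\in V_1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $d(y_0,P(z,w))=0=d(Q(z,w),x_1)$, so (D1) and (D2) give $d(szy_0,swx_1)=2^{-|s|-\rho(w)}<2^{-\ell(szy_0)}$. Thus $szx_0\rightsquigarrow szy_0\rightsquigarrow swx_1\rightsquigarrow swy_1$.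

(b) Since $x\in U_0$ and $P(z,w)\subseteq V_0$, we have $d(x,P(z,w))=1$. Since $Q(z,w)\subseteq U_1$ and $y\in V_1$, we have $d(Q(z,w),y)=1$. By (D2), $d(zx,wy)\ge\frac12+\frac12=1$.
\end{proof}

It remains to find letters $z$ and $w$ whose link fits their witnesses. Let $\Lambda=2^\omega$ be the Cantor set. For $u\in2^{<\omega}$ let $[u]=\{\lambda\in\Lambda:u\subset\lambda\}$; these clopen sets form a base. For $\lambda\in\Lambda$ let $\lambda|k$ be the restriction to $\{0,\dots,k-1\}$, and for $\lambda\ne\mu$ let $\Delta(\lambda,\mu)=\min\{n:\lambda(n)\ne\mu(n)\}$. Each letter will have a coordinate in $\Lambda$, and the number $\Delta(\lambda,\mu)$ will serve as a code for the sets attached to a link. There is an apparent circularity: the code we need depends on the witnesses for $z$ and $w$, the witnesses depend on $\lambda$ and $\mu$, and $\lambda$ and $\mu$ already determine the code. The Baire category theorem breaks the circle, because it lets us freeze the data of the witnesses on dense sets, after which $\Delta(\lambda,\mu)$ can be chosen freely. The rank of $w$ depends on the data of $z$, so the theorem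 is applied twice, in this order.

\begin{lemma}[Selection]\label{lem:select}
Let $D$ and $D'$ be countable sets, let $\varphi:\Lambda\to D$ and $\psi:D\times\Lambda\to D'$ be arbitrary functions, and let $N(a,b)\subseteq\omega$ be infinite for each $(a,b)\in D\times D'$. Then there are $\lambda\ne\mu$ in $\Lambda$ with $\Delta(\lambda,\mu)\in N(a,b)$, where $a=\varphi(\lambda)$ and $b=\psi(a,\mu)$.
\end{lemma}

\begin{proof}
By the Baire category theorem, a nonempty open set $W\subseteq\Lambda$ is not a countable union of nowhere dense sets. So if $W$ is covered by countably many sets, then one of them meets every nonempty open subset of some nonempty open $W'\subseteq W$; we say that it is dense in $W'$.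

Apply this to the fibers of $\varphi$: there are $a\in D$ and a nonempty open $W_0$ such that $E=\varphi^{-1}(a)$ is dense in $W_0$. Apply it to the fibers of $\psi(a,\cdot)$ on $W_0$: there are $b\in D'$ and a nonempty open $W_1\subseteq W_0$ such that $F=\{\mu:\psi(a,\mu)=b\}$ is dense in $W_1$. Choose $\lambda\in E\cap W_1$, then $k$ with $[\lambda|k]\subseteq W_1$, then $n\in N(a,b)$ with $n\ge k$. The set $\{\mu:\Delta(\lambda,\mu)=n\}$ equals $[u]$, where $u$ is $\lambda|n$ followed by $1-\lambda(n)$. It is a nonempty open subset of $[\lambda|k]\subseteq W_1$, so it contains a point $\mu\in F$.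
\end{proof}

\section{The first example}\label{sec:first}

Let $K=\Lambda\times\omega$ and $\rho(\lambda,i)=i$. Let $\mathcal U$ be the family of all sets
\[
\{x\in M:x_1\in O_1,\dots,x_k\in O_k\},\qquad k\ge0,
\]
where each $O_j$ has the form $[u]\times\{i\}$ with $u\in2^{<\omega}$ and $i\in\omega$. The family $\mathcal U$ is countable, its members are nonempty, $M\in\mathcal U$, and $\{zx:z\in[u]\times\{i\},\ x\in U\}\in\mathcal U$ whenever $U\in\mathcal U$. Fix a sequence $(P_n,Q_n)_{n\in\omega}$ in which every element of $\mathcal U\times\mathcal U$ occurs infinitely often. Declare $(z,w)$ linked if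
\[
z=(\lambda,0),\qquad w=(\mu,i),\qquad i\ge1,\qquad\lambda\ne\mu,
\]
and put $P(z,w)=P_n$ and $Q(z,w)=Q_n$ with $n=\Delta(\lambda,\mu)$. A link leads from rank $0$ to positive rank, so $(z,z')$ and $(z',z'')$ are never both linked, and we have a linking system.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $d$ be a fixed point of $\Phi$ in $\mathcal D$ (Lemma~\ref{lem:fixdown}) and $X=(M,\tau_d)$. By Lemma~\ref{lem:dev}, $X$ is a developable quasi-metrizable $T_1$ space. We verify (A) and (B) of Lemma~\ref{lem:descent}.

(A) Let $x\in M$ and $x_1=(\lambda,i)$. Let $u=\lambda|1$ and let $v\ne u$ be the other binary word of length $1$. Put $U=\{x':x'_1\in[u]\times\{i\}\}$ and $V=\{y':y'_1\in[v]\times\{0\}\}$. Then $x\in U$. For $x'\in U$ and $y'\in V$ the letters $x_1'$ and $y_1'$ are distinct, and they are not linked because $y'_1$ has rank $0$. So $d(x',y')=1$ by (D3).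

(B) Fix $\ell$ and $s$, and suppose that $sz$ is $\ell$-good for every letter $z$, with witnesses $(U^z,V^z,x^z,y^z)$. Define
\begin{align*}
\varphi(\lambda)&=(V^z,\ \ell(szy^z)+1)\in\mathcal U\times\omega,\quad\text{where }z=(\lambda,0),\\
\psi((V,i),\mu)&=U^{(\mu,i)}\in\mathcal U,\\
N((V,i),U)&=\{n:(P_n,Q_n)=(V,U)\}.
\end{align*}
Lemma~\ref{lem:select} gives $\lambda\ne\mu$ such that, with $z=(\lambda,0)$, $i=\ell(szy^z)+1$, $w=(\mu,i)$ and $n=\Delta(\lambda,\mu)$, we have $P_n=V^z$ and $Q_n=U^w$. The pair $(z,w)$ is linked, $y^z\in P(z,w)$, $x^w\in Q(z,w)$ and $\rho(w)>\ell(szy^z)$. By Lemma~\ref{lem:splice}(a), $szx^z\rightsquigarrow swy^w$.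

We still need a far pair around $zx^z$ and $wy^w$. The code $n$ depends only on the first $n+1$ digits of $\lambda$ and $\mu$, so we put
\[
U=\{z'x:z'\in[\lambda|(n+1)]\times\{0\},\ x\in U^z\},\qquad
V=\{w'y:w'\in[\mu|(n+1)]\times\{i\},\ y\in V^w\}.
\]
Both sets belong to $\mathcal U$, and $zx^z\in U$, $wy^w\in V$. Let $z'x\in U$ and $w'y\in V$, with $z'=(\lambda',0)$ and $w'=(\mu',i)$. Then $\Delta(\lambda',\mu')=n$, so $(z',w')$ is linked with $P(z',w')=V^z$ and $Q(z',w')=U^w$. Lemma~\ref{lem:splice}(b), for the far pairs $(U^z,V^z)$ and $(U^w,V^w)$, gives $d(z'x,w'y)=1$. Thus $(U,V,zx^z,wy^w)$ are witnesses for $s$.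
\end{proof}

\begin{remark}\label{rem:haus}
This space is not Hausdorff. Choose $n$ with $P_n=Q_n=M$ and $\lambda,\mu$ with $\Delta(\lambda,\mu)=n$. By (D2), $d((\lambda,0)y,(\mu,i)x)=2^{-i}$ for all $x,y\in M$ and $i\ge1$. So the sequence $(\mu,i)x$, $i\ge1$, converges to every point of $(\lambda,0)M$.
\end{remark}

\section{A compact topology on words}\label{sec:kappa}

For any quasi-metric $d$ the function $d(x,\cdot)$ is upper semicontinuous on $(M,\tau_d)$, because balls are open. What may fail is lower semicontinuity, and we shall obtain it from an auxiliary compact topology. Recall that a real function $f$ on a space $Z$ is \emph{lower semicontinuous} (l.s.c.) if the sets $\{f>c\}$ are open. For metrizable $Z$ this means that $f(\zeta)\le\liminf f(\zeta_k)$ whenever $\zeta_k\to\zeta$. A bounded supremum of l.s.c.\ functions is l.s.c., and an l.s.c.\ function attains its minimum on a nonempty compact set.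

\begin{lemma}\label{lem:sep}
Let $d$ be a quasi-metric on a set $M$, and let $\kappa$ be a compact metrizable topology on $M$ such that $d$ is l.s.c.\ on $(M,\kappa)^2$. Then $\kappa\subseteq\tau_d$, every function $d(x,\cdot)$ is $\tau_d$-continuous, and $(M,\tau_d)$ is completely regular.
\end{lemma}

\begin{proof}
Let $d(y,y_k)\to0$. If a subsequence of $(y_k)$ converges to $u$ in $\kappa$, then $d(y,u)\le0$ by lower semicontinuity, so $u=y$. By compactness $y_k\to y$ in $\kappa$. Since $\tau_d$ is first countable, the identity $(M,\tau_d)\to(M,\kappa)$ is continuous, that is, $\kappa\subseteq\tau_d$. Hence $d(x,\cdot)$, being $\kappa$-l.s.c., is $\tau_d$-l.s.c., and so $\tau_d$-continuous. If $O$ is a $\tau_d$-neighborhood of $x$ and $B(x,r)\subseteq O$, then $\min\{1,d(x,\cdot)/r\}$ is continuous, equals $0$ at $x$, and equals $1$ off $O$.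
\end{proof}

What must $\kappa$ look like? If $(z,w)$ is linked and $w$ has large rank $i$, then the points of $wQ(z,w)$ are within $2^{-i}$ of every point of $zP(z,w)$. To avoid the multiple limits of Remark~\ref{rem:haus}, the set $P(z,w)$ must be small when $i$ is large. We let the letter $w$ itself carry this set: a letter of rank $i$ will have the form $(\mu,(i,p))$, where $p$ names a piece $\langle p\rangle$ of the $i$th partition in a refining sequence of finite partitions of $M$. The topology $\kappa$ is generated by these partitions, and it places the whole set $wM$ close to $(\mu,0)\langle p\rangle$. The description is self-referential: the alphabet mentions the partitions, and the partitions are partitions of the words over the alphabet. We resolve this by first defining the finite sets $C_m$ of names.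

Let $C_0=\{*\}$, and for $m\ge1$ let
\[
C_m=2^m\times\bigl(\{\infty\}\cup\{(i,p):1\le i<m,\ p\in C_i\}\bigr)\times C_{m-1}.
\]
For example, $C_1=2^1\times\{\infty\}\times\{*\}$ has two elements. Define $\pi_m:C_{m+1}\to C_m$ as follows: $\pi_0$ is constant, and for $m\ge1$
\begin{enumerate}
\item[($\pi$1)] $\pi_m(u,\infty,c)=(u|m,\infty,\pi_{m-1}(c))$;
\item[($\pi$2)] $\pi_m(u,(i,p),c)=(u|m,(i,p),\pi_{m-1}(c))$ if $i<m$;
\item[($\pi$3)] $\pi_m(u,(m,p),c)=(u|m,\infty,\pi_{m-1}(p))$.
\end{enumerate}
For $i\ge m$ let $\pi_{i,m}:C_i\to C_m$ be the composite of the maps $\pi_{i-1},\dots,\pi_m$, with $\pi_{m,m}$ the identity. All $\pi_m$ are onto. This holds for $\pi_0$, and given $(v,\sigma,c')\in C_m$, $m\ge1$, we take $u\in2^{m+1}$ extending $v$ and, by induction, $c\in C_m$ with $\pi_{m-1}(c)=c'$; then $\pi_m(u,\sigma,c)=(v,\sigma,c')$ by ($\pi$1) or ($\pi$2).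

Let $L=\{0\}\cup\{(i,p):i\ge1,\ p\in C_i\}$, a countable set of \emph{labels}. Let $K=\Lambda\times L$ and $M=K^{\{1,2,\dots\}}$, and put $\rho(\lambda,0)=0$ and $\rho(\mu,(i,p))=i$. The rank of a word is the rank of its first letter. Define $\gamma_m:M\to C_m$ by recursion on $m$: $\gamma_0=*$, and for $m\ge1$
\begin{enumerate}
\item[($\gamma$1)] $\gamma_m((\lambda,0)x)=(\lambda|m,\infty,\gamma_{m-1}(x))$;
\item[($\gamma$2)] $\gamma_m((\mu,(i,p))x)=(\mu|m,(i,p),\gamma_{m-1}(x))$ if $i<m$;
\item[($\gamma$3)] $\gamma_m((\mu,(i,p))x)=(\mu|m,\infty,\pi_{i,m-1}(p))$ if $i\ge m$.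
\end{enumerate}
Thus $\gamma_m(a)$ is what can be seen of $a$ at resolution $m$: the first $m$ digits of the $\Lambda$-part of the first letter, its label if the rank is positive and less than $m$, and the tail at resolution $m-1$. A word of rank $i\ge m$ is disguised: it shows no label, and it shows $p$ in place of its tail.

A \emph{thread} is a sequence $c=(c_m)_{m\in\omega}$ with $c_m\in C_m$ and $\pi_m(c_{m+1})=c_m$. The threads form the inverse limit $\varprojlim C_m$, a closed subspace of the product of the finite discrete spaces $C_m$. It is compact, metrizable and zero-dimensional, and the sets $\{c:c_m=p\}$, $p\in C_m$, form a base of clopen sets. They are nonempty: since the $\pi_m$ are onto, $p$ extends upward to a thread.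

\begin{lemma}\label{lem:gamma}
We have $\pi_m\circ\gamma_{m+1}=\gamma_m$ for all $m$, and $\gamma=(\gamma_m)_{m\in\omega}$ is a bijection from $M$ onto $\varprojlim C_m$.
\end{lemma}

\begin{proof}
\emph{Compatibility.} The case $m=0$ is trivial. Let $m\ge1$ and assume $\pi_{m-1}\circ\gamma_m=\gamma_{m-1}$. For a word of rank $0$, ($\gamma$1) and ($\pi$1) give $\pi_m\gamma_{m+1}((\lambda,0)x)=(\lambda|m,\infty,\pi_{m-1}\gamma_m(x))=\gamma_m((\lambda,0)x)$. For rank $1\le i<m$ the same computation works with ($\gamma$2) and ($\pi$2). For rank $i=m$, ($\gamma$2) and ($\pi$3) give $\pi_m(\mu|(m+1),(m,p),\gamma_m(x))=(\mu|m,\infty,\pi_{m-1}(p))$, which agrees with ($\gamma$3). For rank $i\ge m+1$, ($\gamma$3) and ($\pi$1) give $\pi_m(\mu|(m+1),\infty,\pi_{i,m}(p))=(\mu|m,\infty,\pi_{i,m-1}(p))$, which again agrees with ($\gamma$3).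

\emph{Injectivity.} Let $\gamma(x)=\gamma(y)$. The first coordinates of the $\gamma_m$ determine the $\Lambda$-part of the first letter. The second coordinates are all $\infty$ if the rank is $0$, and equal the label for large $m$ otherwise. So $x_1=y_1$. For $m$ greater than the rank, the third coordinates show that the tails of $x$ and $y$ have the same $\gamma_{m-1}$. By compatibility the tails have the same $\gamma$. Iterating, $x_n=y_n$ for all $n$.

\emph{Surjectivity.} To each thread $c$ we assign a letter $\zeta(c)$ and a thread $c^+$. Write $c_m=(u_m,\sigma_m,c'_m)$ for $m\ge1$, with $c'_m\in C_{m-1}$. Then $u_{m+1}|m=u_m$; let $\lambda=\bigcup_mu_m\in\Lambda$.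

If $\sigma_m=\infty$ for all $m$, then ($\pi$1) gives $\pi_{m-1}(c'_{m+1})=c'_m$ for $m\ge1$. Put $\zeta(c)=(\lambda,0)$ and $c^+_{m-1}=c'_m$ for $m\ge1$.

Otherwise $\sigma_{m_0}=(i,p)$ for some $m_0>i$. Only ($\pi$2) produces a second coordinate other than $\infty$, and it preserves that coordinate, so $\sigma_m=(i,p)$ for all $m\ge m_0$. Going down, ($\pi$2) gives $\sigma_m=(i,p)$ for all $m>i$; then ($\pi$3) gives $c_i=(\lambda|i,\infty,\pi_{i-1}(p))$, and ($\pi$1) gives
\begin{equation}\label{eq:low}
c_m=(\lambda|m,\infty,\pi_{i,m-1}(p))\qquad(1\le m\le i).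
\end{equation}
For $m>i$, ($\pi$2) gives $\pi_{m-1}(c'_{m+1})=c'_m$, so there is a unique thread $c^+$ with $c^+_{m-1}=c'_m$ for all $m>i$. Put $\zeta(c)=(\lambda,(i,p))$.

Let $x(c)=(\zeta(c),\zeta(c^+),\zeta(c^{++}),\dots)$, so that $x(c)=\zeta(c)\,x(c^+)$. We prove $\gamma_m(x(c))=c_m$ by induction on $m$, for all threads at once. The case $m=0$ is trivial. Let $m\ge1$. If $\zeta(c)$ has rank less than $m$, then ($\gamma$1) or ($\gamma$2) gives $\gamma_m(x(c))=(u_m,\sigma_m,\gamma_{m-1}(x(c^+)))=(u_m,\sigma_m,c^+_{m-1})=c_m$. If $\zeta(c)$ has rank $i\ge m$, compare ($\gamma$3) with \eqref{eq:low}.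
\end{proof}

Let $\kappa$ be the topology on $M$ that makes $\gamma$ a homeomorphism. It is compact, metrizable and zero-dimensional. The sets $\langle p\rangle=\{x:\gamma_m(x)=p\}$, $p\in C_m$, which we call \emph{$m$-classes}, are nonempty and clopen, and they form a base. A sequence $(a_k)$ converges to $a$ in $\kappa$ if and only if for each $m$ we have $\gamma_m(a_k)=\gamma_m(a)$ for all large $k$; by compatibility it suffices to check this for large $m$. The disguise now has a precise meaning: if $p\in C_i$, $y\in\langle p\rangle$ and $1\le m\le i$, then $(\mu,(i,p))x$ and $(\mu,0)y$ lie in the same $m$-class for every $x$, because $\gamma_{m-1}(y)=\pi_{i,m-1}(p)$.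

Let $\mathcal U$ be the family of nonempty $\kappa$-clopen sets. By compactness each $U\in\mathcal U$ is a finite union of classes, and hence a union of $m$-classes for all large $m$. So $\mathcal U$ is countable. Conversely, each $C_m$ is finite, so every nonempty union of $m$-classes belongs to $\mathcal U$.

\begin{lemma}\label{lem:conv}
All limits are taken in $\kappa$ or in $\Lambda$.
\begin{enumerate}
\item[(K1)] $a_k\to(\mu,(i,p))a'$ if and only if, for large $k$, $a_k=(\mu_k,(i,p))a'_k$ with $\mu_k\to\mu$ and $a'_k\to a'$. In particular, a limit of words of rank $0$ has rank $0$.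
\item[(K2)] If $a_k=(\lambda_k,0)a'_k\to(\lambda,0)a'$, then $\lambda_k\to\lambda$ and $a'_k\to a'$.
\item[(K3)] If $a_k=(\mu_k,(i_k,p_k))a'_k\to(\lambda,0)a'$, then $\mu_k\to\lambda$, $i_k\to\infty$, and $v_k\to a'$ for every choice of $v_k\in\langle p_k\rangle$.
\end{enumerate}
\end{lemma}

\begin{proof}
(K1) For $m>i$, the second coordinate of $\gamma_m(b)$ is $(i,p)$ exactly when the first letter of $b$ has label $(i,p)$. In that case the other two coordinates are the first $m$ digits of the $\Lambda$-part and $\gamma_{m-1}$ of the tail.

(K2), (K3) Fix $m\ge1$. For large $k$ we have $\gamma_m(a_k)=(\lambda|m,\infty,\gamma_{m-1}(a'))$. In (K2) this says $\lambda_k|m=\lambda|m$ and $\gamma_{m-1}(a'_k)=\gamma_{m-1}(a')$. In (K3) it says $i_k\ge m$, $\mu_k|m=\lambda|m$ and $\pi_{i_k,m-1}(p_k)=\gamma_{m-1}(a')$; the last equation gives $\gamma_{m-1}(v_k)=\pi_{i_k,m-1}(\gamma_{i_k}(v_k))=\gamma_{m-1}(a')$.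
\end{proof}

\section{The completely regular example}\label{sec:second}

We keep $K$, $M$, $\rho$, $\kappa$ and $\mathcal U$ from Section~\ref{sec:kappa}. Let $(Q_n)_{n\in\omega}$ list $\mathcal U$ with each member occurring infinitely often. Put $Q_\infty=M$ and $\Delta(\lambda,\lambda)=\infty$. Declare $(z,w)$ linked if
\[
z=(\lambda,0),\qquad w=(\mu,(i,p)),\qquad\Delta(\lambda,\mu)\ge i,
\]
and put $P(z,w)=\langle p\rangle$ and $Q(z,w)=Q_{\Delta(\lambda,\mu)}$. Links lead from rank $0$ to positive rank, so this is a linking system. There are two new features besides the shrinking sets $\langle p\rangle$, and both are forced by lower semicontinuity. The condition $\Delta(\lambda,\mu)\ge i$ makes the $\Lambda$-parts agree in the limit when the ranks tend to infinity (Case~4 below). The links with $\lambda=\mu$ supply a small value of the distance in the limit when the rank stays fixed and $\Delta\to\infty$ (Case~3).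

Let $\mathcal D_\kappa$ be the set of all $f\in\mathcal D$ that are l.s.c.\ on $(M,\kappa)^2$. If $f\in\mathcal D_\kappa$ and $A\ne\emptyset$ is $\kappa$-compact, then $f(\cdot,A)$ is l.s.c. Indeed, let $x_k\to x$, pass to a subsequence along which $f(x_k,A)$ tends to its lower limit, choose $v_k\in A$ with $f(x_k,v_k)=f(x_k,A)$, and pass to a further subsequence with $v_k\to v\in A$; then $f(x,A)\le f(x,v)\le\liminf f(x_k,v_k)$. The same argument applies to $f(A,\cdot)$. All sets $\langle p\rangle$ and $Q_n$ are compact.

\begin{lemma}\label{lem:lsc}
$\Phi$ maps $\mathcal D_\kappa$ into $\mathcal D_\kappa$.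
\end{lemma}

\begin{proof}
Let $f\in\mathcal D_\kappa$ and $g=\Phi(f)$. By Lemma~\ref{lem:triangle}, $g\in\mathcal D$. Let $a_k\to a$ and $b_k\to b$ in $\kappa$. Pass to a subsequence along which $g(a_k,b_k)$ converges to its lower limit $\theta$. We must show $\theta\ge g(a,b)$, and we may pass to further subsequences. If $g(a_k,b_k)=1$ for infinitely many $k$, then $\theta=1\ge g(a,b)$. So we may assume that $g(a_k,b_k)<1$ for all $k$; then the first letters of $a_k$ and $b_k$ are equal or linked. We may also assume that either all $a_k$ have rank $0$ or all have positive rank, and the same for the $b_k$. Primes denote tails: $a'_k,b'_k,a',b'$ are the words obtained by deleting the first letter.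

\emph{Case 1: the $a_k$ have positive rank.} No link starts at positive rank, so $a_k$ and $b_k$ have the same first letter. Suppose first that $a=(\mu,(i,p))a'$ has positive rank. By (K1), for large $k$ the common first letter is $(\mu_k,(i,p))$ with $\mu_k\to\mu$, and $a'_k\to a'$. The ranks of the $b_k$ are bounded, so $b$ has positive rank by (K3), and (K1) gives $b=(\mu,(i,p))b'$ and $b'_k\to b'$. Hence $\theta=\lim\frac12f(a'_k,b'_k)\ge\frac12f(a',b')=g(a,b)$. Suppose next that $a$ has rank $0$. By (K3) the ranks $i_k$ tend to infinity. For $1\le m\le i_k$, clause ($\gamma$3) depends only on the first letter, so $\gamma_m(a_k)=\gamma_m(b_k)$. In the limit $\gamma_m(a)=\gamma_m(b)$ for all $m$, so $a=b$ and $g(a,b)=0$.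

\emph{Case 2: the $a_k$ and the $b_k$ have rank $0$.} The first letters are not linked, so they are equal, say to $(\lambda_k,0)$. By (K1), $a$ and $b$ have rank $0$, and by (K2) both begin with $(\lim\lambda_k,0)$, and $a'_k\to a'$, $b'_k\to b'$. Again $\theta=\lim\frac12f(a'_k,b'_k)\ge\frac12f(a',b')=g(a,b)$.

In the remaining cases $a_k=(\lambda_k,0)a'_k$, the $b_k$ have positive rank, and the first letters are linked. By (K1) and (K2), $a=(\lambda,0)a'$ with $\lambda_k\to\lambda$ and $a'_k\to a'$.

\emph{Case 3: $b=(\mu,(i,p))b'$ has positive rank.} By (K1) we may assume $b_k=(\mu_k,(i,p))b'_k$ with $\mu_k\to\mu$ and $b'_k\to b'$. Let $n_k=\Delta(\lambda_k,\mu_k)\ge i$. After passing to a subsequence, either $n_k=n<\infty$ is constant or $n_k\to\infty$ in $\omega\cup\{\infty\}$. In the first subcase $\Delta(\lambda,\mu)=n\ge i$, because $\lambda_k|(n+1)=\lambda|(n+1)$ and $\mu_k|(n+1)=\mu|(n+1)$ for large $k$. So the first letters of $a$ and $b$ are linked with the same sets $\langle p\rangle$ and $Q_n$, and since $f(\cdot,\langle p\rangle)$ and $f(Q_n,\cdot)$ are l.s.c.,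
\[
\theta\ge\max\{2^{-i},\tfrac12f(a',\langle p\rangle)+\tfrac12f(Q_n,b')\}=g(a,b).
\]
In the second subcase $\lambda_k$ and $\mu_k$ agree on longer and longer initial segments, so $\lambda=\mu$. The first letters of $a$ and $b$ are linked with $Q_\infty=M$, and $f(M,b')\le f(b',b')=0$. Hence
\[
g(a,b)=\max\{2^{-i},\tfrac12f(a',\langle p\rangle)\}\le\liminf\max\{2^{-i},\tfrac12f(a'_k,\langle p\rangle)\}\le\theta .
\]

\emph{Case 4: $b=(\nu,0)b'$ has rank $0$.} Write $b_k=(\mu_k,(i_k,p_k))b'_k$. By (K3), $\mu_k\to\nu$ and $i_k\to\infty$. Since $\Delta(\lambda_k,\mu_k)\ge i_k$, we get $\nu=\lambda$, so $g(a,b)=\frac12f(a',b')$. Choose $v_k\in\langle p_k\rangle$ with $f(a'_k,v_k)=f(a'_k,\langle p_k\rangle)$. By (K3), $v_k\to b'$. Since $g(a_k,b_k)\ge\frac12f(a'_k,v_k)$, we obtain $\theta\ge\liminf\frac12f(a'_k,v_k)\ge\frac12f(a',b')=g(a,b)$.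
\end{proof}

The decreasing iteration of Lemma~\ref{lem:fixdown} is not suited to this setting, because lower semicontinuity is preserved by suprema and in general not by infima. We iterate upward from $0$. Then a supremum must be exchanged with an infimum, and this is where the compactness of the sets $\langle p\rangle$ and $Q_n$ is used once more.

\begin{lemma}\label{lem:fixup}
$\Phi$ has a fixed point in $\mathcal D_\kappa$.
\end{lemma}

\begin{proof}
Let $f_0=0$ and $f_{k+1}=\Phi(f_k)$. By Lemma~\ref{lem:lsc} all $f_k$ lie in $\mathcal D_\kappa$. Since $f_1\ge f_0$ and $\Phi$ is monotone, the sequence increases. Let $d=\sup_kf_k$. It lies in $\mathcal D$ as a pointwise limit and is l.s.c.\ as a supremum.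

Let $A\ne\emptyset$ be $\kappa$-compact and $x\in M$. We show $\sup_kf_k(x,A)=d(x,A)$. The inequality $\le$ follows from $f_k\le d$. For the other one choose $v_k\in A$ with $f_k(x,v_k)=f_k(x,A)$, and a subsequence $v_{k_t}\to v\in A$. For each $m$, using that $f_m$ is l.s.c.\ and $f_m\le f_{k_t}$ for large $t$,
\[
f_m(x,v)\le\liminf_tf_m(x,v_{k_t})\le\liminf_tf_{k_t}(x,v_{k_t})\le\sup_kf_k(x,A).
\]
Taking the supremum over $m$ gives $d(x,A)\le d(x,v)\le\sup_kf_k(x,A)$. With the variables exchanged, the argument gives $\sup_kf_k(A,y)=d(A,y)$. Passing to the limit in each clause of $f_{k+1}=\Phi(f_k)$ yields $d=\Phi(d)$.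
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
Let $d\in\mathcal D_\kappa$ be a fixed point of $\Phi$ and $X=(M,\tau_d)$. By Lemma~\ref{lem:dev}, $d$ is a compatible quasi-metric and $X$ is a developable $T_1$ space. By Lemma~\ref{lem:sep}, $\kappa\subseteq\tau_d$, so $X$ is submetrizable; the functions $d(x,\cdot)$ are continuous; and $X$ is completely regular, hence a Moore space. It remains to verify (A) and (B) of Lemma~\ref{lem:descent} for the family $\mathcal U$ of nonempty $\kappa$-clopen sets.

(A) The two $1$-classes $U_0$ and $U_1$ consist of the words whose first letter has a $\Lambda$-part beginning with $0$ and with $1$, respectively. They cover $M$. If two words lie in different $1$-classes, their first letters are distinct, and their $\Lambda$-parts have $\Delta=0<i$ for every positive rank $i$, so the letters are not linked. By (D3) both $(U_0,U_1)$ and $(U_1,U_0)$ are far pairs.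

(B) Fix $\ell$ and $s$, and suppose that $sz$ is $\ell$-good for every letter $z$, with witnesses $(U^z,V^z,x^z,y^z)$. The starting set of a link is now named by the label of $w$, so the label is what we extract from $z$. For $\lambda\in\Lambda$ and $z=(\lambda,0)$ let $i$ be the least integer such that $i>\ell(szy^z)$ and $V^z$ is a union of $i$-classes, let $p=\gamma_i(y^z)$, and put $\varphi(\lambda)=(i,p)\in L\setminus\{0\}$. Then $y^z\in\langle p\rangle\subseteq V^z$. Put
\[
\psi((i,p),\mu)=U^{(\mu,(i,p))}\in\mathcal U,\qquad N((i,p),U)=\{n\in\omega:n\ge i,\ Q_n=U\}.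
\]
Lemma~\ref{lem:select} gives $\lambda\ne\mu$ such that, with $z=(\lambda,0)$, $(i,p)=\varphi(\lambda)$, $w=(\mu,(i,p))$ and $n=\Delta(\lambda,\mu)$, we have $i\le n<\infty$ and $Q_n=U^w$. So $(z,w)$ is linked, $y^z\in P(z,w)=\langle p\rangle$, $x^w\in Q(z,w)=U^w$ and $\rho(w)=i>\ell(szy^z)$. By Lemma~\ref{lem:splice}(a), $szx^z\rightsquigarrow swy^w$.

We need a far pair of clopen sets around $zx^z$ and $wy^w$. Let
\[
V=\{(\mu',(i,p))y:\ \mu'|(n+1)=\mu|(n+1),\ y\in V^w\}\ni wy^w.
\]
If $m>n$ and $V^w$ is a union of $(m-1)$-classes, then $m>i$, and by ($\gamma$2) membership of a word $b$ in $V$ can be read off from $\gamma_m(b)$. So $V$ is a union of $m$-classes, and $V\in\mathcal U$. On the other side, a set of words of rank $0$ is never open, since every class around $zx^z$ contains disguised words of high rank; these need a separate check. Choose $m>n$ so large that the $(m-1)$-class of $x^z$ lies in $U^z$, and let $U\in\mathcal U$ be the $m$-class of $zx^z$. Let $a\in U$ and $b=w'y\in V$ with $w'=(\mu',(i,p))$. We have $\gamma_m(a)=(\lambda|m,\infty,\gamma_{m-1}(x^z))$, so $a$ has rank $0$ or rank at least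 $m$.

If $a=z'x$ with $z'=(\lambda',0)$, then $\lambda'|m=\lambda|m$ and $\gamma_{m-1}(x)=\gamma_{m-1}(x^z)$, so $x\in U^z$. Since $m\ge n+1$, we have $\Delta(\lambda',\mu')=n\ge i$. Thus $(z',w')$ is linked, with $P(z',w')=\langle p\rangle\subseteq V^z$ and $Q(z',w')=Q_n=U^w$. Lemma~\ref{lem:splice}(b), for the far pairs $(U^z,V^z)$ and $(U^w,V^w)$, gives $d(a,b)=1$.

If $a$ has rank at least $m>i$, then its first letter differs from $w'$, and no link starts at positive rank. So $d(a,b)=1$ by (D3).

Hence $(U,V)$ is a far pair, and $(U,V,zx^z,wy^w)$ are witnesses for $s$. By Lemma~\ref{lem:descent}, $X$ is not non-archimedean quasi-metrizable.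
\end{proof}

\begin{thebibliography}{1}

\bibitem{OQM}
\emph{On Quasi-Metrizability},
\texttt{http://topology.auburn.edu/tp/reprints/v05/tp05010s.pdf}.

\end{thebibliography}
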